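# A smooth elliptic Hilbert complex for which the Poincaré lemma fails

## 1. Complexes of differential operators and their symbols

Let $X$ be a smooth manifold of dimension $n$, and let $E^0,E^1,E^2,\dots$ be smooth complex vector bundles on $X$ of ranks $p_0,p_1,p_2,\dots$. We study complexes of linear differential operators
$$\Gamma(X,E^0)\xrightarrow{A^0(x,D)}\Gamma(X,E^1)\xrightarrow{A^1(x,D)}\Gamma(X,E^2)\xrightarrow{A^2(x,D)}\cdots,\qquad A^{j+1}(x,D)\circ A^j(x,D)=0. \tag{1}$$
A finite complex is extended by zero bundles and zero operators.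

**Definition 1 (gradings and symbols).** In local trivializations over coordinate patches, $A^j(x,D)$ is a $p_{j+1}\times p_j$ matrix $(a^j_{rs}(x,D))$ of scalar operators. A grading in the sense of Douglis–Nirenberg attaches to each $E^j$ integers $n^{(j)}_1,\dots,n^{(j)}_{p_j}$. The same integers are used when $E^j$ is the source of $A^j$ and when it is the target of $A^{j-1}$. The grading is compatible with the operators if
$$\operatorname{order}a^j_{rs}(x,D)\le n^{(j)}_s-n^{(j+1)}_r\qquad\text{for all }j,r,s,$$
where an entry with a negative bound is $0$. The symbol $\hat A^j(x,\xi)$ is the matrix whose $(r,s)$ entry is obtained from the part of $a^j_{rs}(x,D)$ homogeneous of order exactly $n^{(j)}_s-n^{(j+1)}_r$ (possibly $0$) by replacing $D$ with $\xi$.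

With these conventions $\hat A^{j+1}(x,\xi)\hat A^j(x,\xi)=0$. Indeed, the $(r,s)$ entry of the product collects the terms of order exactly $n^{(j)}_s-n^{(j+2)}_r$ in the $(r,s)$ entry of $A^{j+1}A^j=0$.

*Example.* On $\mathbb C^2$ with coordinates $z,w$, let
$$A^0u=(\partial_{\bar z}u,\ \partial_{\bar w}^{18}u),\qquad A^1(f,g)=\partial_{\bar z}g-\partial_{\bar w}^{18}f .$$
Give $E^0$ the integer $0$, $E^1$ the integers $-1,-18$, and $E^2$ the integer $-19$. The bounds for $A^0$ are $1$ and $18$. Those for $A^1$ are $-1-(-19)=18$ on $f$ and $-18-(-19)=1$ on $g$. Let $\lambda_0,\lambda$ be the symbols of $\partial_{\bar z},\partial_{\bar w}$. If $z=x_1+ix_2$, then $\lambda_0$ is a nonzero constant times $\xi_1+i\xi_2$, whichever normalization of $D$ is used. The symbols are $\hat A^0=(\lambda_0,\lambda^{18})$ and $\hat A^1(f,g)=\lambda_0g-\lambda^{18}f$. If we had used the single order $18$ for all of $A^0$, the symbol would have been $(0,\lambda^{18})$, and the operator $\partial_{\bar z}$ would have been lost. This is why gradings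 are allowed.

**Definition 2 (symbolic complex).** Fix $x^0\in X$ and put $\mathcal P=\mathbb C[\xi_1,\dots,\xi_n]$. The symbols at $x^0$ give a complex of free modules $\mathcal P^{p_0}\to\mathcal P^{p_1}\to\cdots$ with maps $\hat A^j(x^0,\xi)$. Replacing $\xi$ by $D$ gives the symbolic complex at $x^0$, which has constant coefficients:
$$\mathcal E(\mathbb R^n)^{p_0}\xrightarrow{\hat A^0(x^0,D)}\mathcal E(\mathbb R^n)^{p_1}\xrightarrow{\hat A^1(x^0,D)}\mathcal E(\mathbb R^n)^{p_2}\to\cdots. \tag{2}$$

*Example.* The complex in the previous example has constant coefficients and only terms of the maximal orders, so it equals its own symbolic complex at every point. For $\partial_1+x_1\partial_2+1$ on $\mathbb R^2$ with integers $0,-1$, the symbolic complex at $x^0=0$ is $\partial_1$.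

The complexes of this lecture are all of the following type.

**Definition 3 (Koszul complex).** Let $T_1,\dots,T_N$ be pairwise commuting endomorphisms of a vector space or module $\mathcal M$. Their Koszul complex has terms $\bigoplus_{|I|=j}\mathcal M\,e_I$, where $e_I=e_{i_1}\wedge\cdots\wedge e_{i_j}$, and differential $d(u\,e_I)=\sum_iT_iu\;e_i\wedge e_I$. Commutativity gives $d^2=0$.

*Example.* For $T=(\partial_{\bar z},\partial_{\bar w}^{18})$ acting on smooth functions this is the example above. If instead we take $(\partial_{\bar z},\partial_{\bar w})$, we get the Dolbeault complex of $(0,q)$-forms on $\mathbb C^2$.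

## 2. Hilbert complexes, ellipticity, and the $C^\infty$ Poincaré lemma

**Definition 4 (Hilbert complex).** The complex (2) is a Hilbert complex if the transposed sequence
$$\mathcal P^{p_0}\xleftarrow{{}^t\hat A^0(x^0,\xi)}\mathcal P^{p_1}\xleftarrow{{}^t\hat A^1(x^0,\xi)}\mathcal P^{p_2}\leftarrow\cdots$$
is exact at every $\mathcal P^{p_j}$ with $j\ge1$, that is, $\ker{}^t\hat A^{j-1}=\operatorname{im}{}^t\hat A^j$ for $j\ge1$. Nothing is required at $\mathcal P^{p_0}$.

*Example.* For the symbols $(\lambda_0,\lambda^{18})$ the transposed sequence is $\mathcal P\leftarrow\mathcal P^2\leftarrow\mathcal P$ with maps $(a,b)\mapsto\lambda_0a+\lambda^{18}b$ and $c\mapsto(-\lambda^{18}c,\lambda_0c)$. The second is injective. If $\lambda_0a=-\lambda^{18}b$, then $\lambda_0$ divides $b$ by unique factorization, so $(a,b)=(-\lambda^{18}c,\lambda_0c)$. Hence this is a Hilbert complex. By contrast, take $E^0=0$ and $E^1\xrightarrow{\ \Delta\ }E^2\to0$ with the Laplacian of $\mathbb R^n$. At $j=1$ the kernel of ${}^t\hat A^0$ is all of $\mathcal P$,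 while the image of ${}^t\hat A^1$ is $|\xi|^2\mathcal P$. This is not a Hilbert complex.

**Definition 5 (ellipticity).** The complex (1) is elliptic at $x^0$ if for every real $\xi^0\in\mathbb R^n\setminus\{0\}$ the sequence $\mathbb C^{p_0}\xrightarrow{\hat A^0(x^0,\xi^0)}\mathbb C^{p_1}\xrightarrow{\hat A^1(x^0,\xi^0)}\mathbb C^{p_2}\to\cdots$ is exact at every $\mathbb C^{p_j}$ with $j\ge1$. The first map need not be injective.

*Example.* For $(\lambda_0,\lambda^{18})$ on $\mathbb C^2$: if $\xi^0$ is real and nonzero, then $\lambda_0$ or $\lambda$ is nonzero, since $\lambda_0=0$ forces both real components of $\xi^0$ in the $z$-direction to vanish, and similarly for $\lambda$. The sequence $\mathbb C\to\mathbb C^2\to\mathbb C$ is then exact. The operator $\partial_1$ on $\mathbb R^2$, as a complex $E^0\to E^1\to0$, is not elliptic: its symbol vanishes at $\xi^0=(0,1)$, so exactness at $\mathbb C^{p_1}$ fails.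

**Definition 6 (Poincaré lemma).** The complex (1) admits the $C^\infty$ Poincaré lemma at $x^0$ if for every $j\ge1$ and every germ $f$ at $x^0$ of a smooth section of $E^j$ with $A^jf=0$ there is a germ $u$ of a smooth section of $E^{j-1}$ with $A^{j-1}u=f$.

*Example.* The Dolbeault complex admits it at every point; this is the Dolbeault lemma. The complex $0\to E^1\xrightarrow{\Delta}E^2\to0$ above is elliptic, since its symbol map is an isomorphism at real $\xi^0\ne0$. But it does not admit the Poincaré lemma: a nonzero harmonic germ is closed in degree $1$, and $E^0=0$. So ellipticity alone is not enough, and the Hilbert condition rules out this example.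

## 3. Dropping analyticity

The starting point is the following known result.

**Theorem 1 (analytic case).** Assume that $X$ is a real analytic manifold, that the $E^j$ are real analytic bundles, and that the operators $A^j(x,D)$ have real analytic coefficients. Assume further that at a point $x^0\in X$ the symbolic complex (2) is a Hilbert complex and that (1) is elliptic at $x^0$. Then (1) admits the $C^\infty$ Poincaré lemma at $x^0$.

The paper "Noncharacteristic Hypersurfaces for Complexes of Differential Operators" (doi:10.1007/bf01789406) records as an open question whether the analyticity assumptions can be removed. So: suppose $X$, the $E^j$ and the coefficients are only $C^\infty$, the symbolic complex at $x^0$ is a Hilbert complex, and (1) is elliptic at $x^0$. Must (1) admit the $C^\infty$ Poincaré lemma at $x^0$?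

The answer will be no, and the counterexample already lives on $\mathbb C^2=\mathbb R^4$ with trivial bundles. We first see why the simplest candidates do not give one.

## 4. Three cases in which the lemma holds

We use one textbook fact, the Cauchy–Pompeiu formula with parameters.

**Fact (C).** Let $\beta(z,y)$ be smooth for $z\in\mathbb C$ and $y$ in an open set, with $z$-support in a fixed compact set. Then $h(z,y)=\frac1\pi\int_{\mathbb C}\frac{\beta(z-\zeta,y)}{\zeta}\,dA(\zeta)$ is smooth and $\partial_{\bar z}h=\beta$. If $\beta$ is holomorphic in some of the parameters $y$, so is $h$.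

Smoothness and the last sentence follow by differentiating under the integral, since $1/\zeta$ is locally integrable. If $\beta$ is only given near $0$, we multiply it by a cutoff $\rho(z)$ first, and then $\partial_{\bar z}h=\beta$ near $0$.

*One elliptic operator.* Let $E^0\xrightarrow{P}E^1\to0$ with $P$ a scalar elliptic operator with smooth coefficients. The transposed symbol is multiplication by a nonzero polynomial, so the Hilbert condition holds. The Poincaré lemma is local solvability of $Pu=f$, which is a textbook theorem for elliptic operators. So we look at a complex of two operators.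

*The constant coefficient pair.* Let $T=(\partial_{\bar z},\partial_{\bar w}^k)$ on $\mathbb C^2$. Let $(f,g)$ be closed, so $\partial_{\bar z}g=\partial_{\bar w}^kf$. By Fact (C) choose $u_1$ with $\partial_{\bar z}u_1=f$ near $0$. Subtracting $A^0u_1$ we may assume $f=0$, and then $\partial_{\bar z}g=0$. Now apply Fact (C) $k$ times in the variable $w$, with cutoffs depending on $w$ only. This produces $u$ with $\partial_{\bar w}^ku=g$ near $0$, and $u$ is still holomorphic in $z$. So $A^0u=(0,g)$. In degree $2$, given $F$, solve $\partial_{\bar z}g=F$ and take $(0,g)$. The Poincaré lemma holds.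

*A first-order perturbation.* To disturb the pair while keeping commutativity with $\partial_{\bar z}$, we add terms containing $z\partial_z$, since $[\partial_{\bar z},z\partial_z]=0$. Take $P=\partial_{\bar w}+c(w)\,z\partial_z$ with $c$ smooth. As before we reduce degree $1$ to $Pu=g$ with $g$ holomorphic in $z$, and seek $u$ holomorphic in $z$. Choose $\varphi(w)$ with $\partial_{\bar w}\varphi=c$ near $0$ and write $u(z,w)=U(ze^{-\varphi(w)},w)$ with $U(Z,w)$ holomorphic in $Z$. Then
$$Pu=\big(-cze^{-\varphi}U_Z+U_{\bar w}\big)+cze^{-\varphi}U_Z=U_{\bar w}(ze^{-\varphi(w)},w),$$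
so it is enough to solve $U_{\bar w}(Z,w)=g(Ze^{\varphi(w)},w)$ by Fact (C). Degree $2$ is as before. The Poincaré lemma holds again, whatever $c$ is.

## 5. Compactly supported null solutions as an obstruction

Consider now a pair $\partial_{\bar z}$ and $P=\partial_{\bar w}^k+Q\,z\partial_z$, where $Q=Q(w,\partial_w,\partial_{\bar w})$ has order $\le k-1$. On functions $z^nu(w)$ the operator $P$ acts as
$$P^{(n)}=\partial_{\bar w}^k+n\,Q .$$
Suppose $Pu=z^n\psi(w)$ near $0$ with $u$ holomorphic in $z$, and let $u_n(w)$ be the coefficient of $z^n$ in $u$. Then $P^{(n)}u_n=\psi$. If there is a function $v\in C_c^\infty$, supported in the disc where this holds, with ${}^tP^{(n)}v=0$, then integrating by parts gives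
$$\int\psi\cdot v=\int P^{(n)}u_n\cdot v=\int u_n\cdot{}^tP^{(n)}v=0 .$$
Here and below ${}^t$ is the formal transpose for the bilinear pairing $\int u\cdot v$ with Lebesgue measure. So $\psi=\bar v$ is not allowed. If this happens for a sequence $n_p$ with null solutions $v_p$ whose supports shrink to $0$, then the right-hand side $\sum_p\gamma_pz^{n_p}\bar v_p(w)$ should not be solvable in any neighborhood of $0$. Note also that on the mode $z^n$ the coefficients of $Q$ are multiplied by $n$. Tiny coefficients of size $1/n_p$ become coefficients of size $1$ on the mode $n_p$. This leaves room for $Q$ to vanish to infinite order at $0$.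

So we need an operator $S=\partial_{\bar w}^k+(\text{lower order})$ on $\mathbb C$ with a compactly supported null solution of ${}^tS$. The sensible first attempts use $k=1$, or lower-order terms in $\partial_{\bar w}$ only. They stop at the following estimate.

**Lemma 2.** For $Y\in C_c^\infty(\mathbb C;\mathbb C^N)$ and $\tau>0$,
$$\int|\partial_{\bar w}Y|^2e^{2\tau|w|^2}\ge2\tau\int|Y|^2e^{2\tau|w|^2}.$$
Consequently, if $|\partial_{\bar w}Y|\le C|Y|$ for some constant $C$, then $Y=0$.

*Proof.* Put $Z=e^{\tau|w|^2}Y$. Then $e^{\tau|w|^2}\partial_{\bar w}Y=LZ$ with $L=\partial_{\bar w}-\tau w$, whose adjoint is $L^*=-\partial_w-\tau\bar w$. We compute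
$$L^*L=-\partial_w\partial_{\bar w}+\tau w\partial_w+\tau-\tau\bar w\partial_{\bar w}+\tau^2|w|^2,\qquad LL^*=-\partial_w\partial_{\bar w}+\tau w\partial_w-\tau-\tau\bar w\partial_{\bar w}+\tau^2|w|^2 .$$
So $\|LZ\|^2=\|L^*Z\|^2+2\tau\|Z\|^2\ge2\tau\|Z\|^2$. If $|\partial_{\bar w}Y|\le C|Y|$ and $Y\ne0$, then $2\tau\le C^2$ for all $\tau$, which is absurd. $\square$

Suppose now $S=\partial_{\bar w}^k+\sum_{i<k}b_i(w)\partial_{\bar w}^i$ with smooth matrix coefficients. Then ${}^tS$ is, up to sign, of the same form. If ${}^tSv=0$ with $v\in C_c^\infty$, then $Y=(v,\partial_{\bar w}v,\dots,\partial_{\bar w}^{k-1}v)$ satisfies $|\partial_{\bar w}Y|\le C|Y|$, so $v=0$. This covers $k=1$ and every $k$ without $\partial_w$-terms. The lower-order terms must therefore contain $\partial_w$, and $k$ must be at least $2$. We shall take $k=18$; the number is explained in Section 9.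

## 6. The complex $\mathcal K$ and the two statements

Let $d\ge1$ and $e\ge0$. Coordinates are $z\in\mathbb C$, $w=(w_1,\dots,w_d)\in\mathbb C^d$, $s\in\mathbb R^e$, so $n=2+2d+e$. Given $C_{ij}\in C^\infty(\mathbb C;M_2(\mathbb C))$ for $i,j\ge0$, $i+j\le17$, let $P_m$ $(1\le m\le d)$ act on functions with values in $(\mathbb C^2)^{\otimes d}$ by
$$P_m=\partial_{\bar w_m}^{18}+\sum_{i+j\le17}C_{ij}(w_m)^{[m]}\,\partial_{w_m}^j\partial_{\bar w_m}^i\;z\partial_z, \tag{3}$$
where $[m]$ means that the matrix acts on the $m$-th tensor factor. For $d=2$, for example, $C^{[1]}=C\otimes I$ and $C^{[2]}=I\otimes C$.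

The operators $\partial_{s_1},\dots,\partial_{s_e},\partial_{\bar z},P_1,\dots,P_d$ commute pairwise. Indeed $[\partial_{\bar z},z\partial_z]=0$. For $m\ne m'$ the operators $P_m,P_{m'}$ involve different variables $w_m,w_{m'}$ and different tensor factors, and both involve $z$ only through $z\partial_z$. Let $\mathcal K$ be their Koszul complex, with trivial bundles $E^j=\bigoplus_{|I|=j}(\mathbb C^2)^{\otimes d}e_I$ and $A(u\,e_I)=\sum_iT_iu\;e_i\wedge e_I$, where $T_i$ runs over these operators. The block $e_I$ carries the integer $-\sum_{i\in I}\operatorname{ord}T_i$, with $\operatorname{ord}=1$ for $\partial_{s_q},\partial_{\bar z}$ and $\operatorname{ord}=18$ for $P_m$. The bound for the entry $T_i$ from $e_I$ to $e_i\wedge e_I$ is then exactly $\operatorname{ord}T_i$, and every term of $P_m$ has order at most $17+1=18$. So the grading is compatible.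

**Theorem A.** There are $C_{ij}\in C^\infty(\mathbb C;M_2(\mathbb C))$, vanishing to infinite order at $0$, such that for all $d\ge1$, $e\ge0$ the complex $\mathcal K$ on $\mathbb R^{2+2d+e}$ has the following properties.

1. At every point it is elliptic and its symbolic complex is a Hilbert complex; in particular this holds at $x^0=0$. Its coefficients agree to infinite order at $x^0$ with those of its symbolic complex at $x^0$.
2. It does not admit the $C^\infty$ Poincaré lemma at $x^0$: in degree $j=d$ the space (closed germs)/(exact germs) is infinite dimensional.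

The case $d=1$, $e=0$ answers the question of Section 3 on $\mathbb C^2$. There
$$A^0u=(\partial_{\bar z}u,Pu),\qquad A^1(f,g)=\partial_{\bar z}g-Pf,\qquad P=\partial_{\bar w}^{18}+\sum C_{ij}(w)\,\partial_w^j\partial_{\bar w}^i\,z\partial_z,$$
with $u$ valued in $\mathbb C^2$. So the analyticity assumption on the coefficients in Theorem 1 cannot be dropped, even when $X$ and the bundles are analytic (indeed trivial), the two conditions hold at every point, and the coefficients agree to infinite order at $x^0$ with constant ones. The failure occurs in every prescribed degree $d\ge1$ and every dimension $n\ge2d+2$. Nothing is claimed for dimensions $n\le3$.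

Write $\Delta=\{|w|<1\}\subset\mathbb C$. The analytic heart is the following.

**Proposition B.** There are $\beta_{ij}\in C_c^\infty(\Delta;M_2(\mathbb C))$ $(i+j\le17)$ and $0\ne v\in C_c^\infty(\Delta;\mathbb C^2)$ such that $S=\partial_{\bar w}^{18}+\sum\beta_{ij}(w)\,\partial_w^j\partial_{\bar w}^i$ satisfies ${}^tS\,v=0$.

We first deduce Theorem A from Proposition B (Sections 7 and 8), and then prove Proposition B (Sections 9 to 12).

**The choice of the coefficients.** We plant a rescaled copy of $S$ in each of a sequence of discs converging to $0$. For $p\ge1$ let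
$$w^{(p)}=2^{-p},\qquad\varepsilon_p=2^{-p-2},\qquad n_p=2^{p^2},\qquad B_p=\{|w-w^{(p)}|<\varepsilon_p\}.$$
The disc $B_p$ lies in $\frac34\,2^{-p}<|w|<\frac54\,2^{-p}$. Since $\frac54\,2^{-p-1}<\frac34\,2^{-p}$, the discs are pairwise disjoint, and they converge to $0$. With $\beta_{ij},v$ from Proposition B set
$$C_{ij}(w)=\sum_{p\ge1}n_p^{-1}\varepsilon_p^{-(18-i-j)}\beta_{ij}\Big(\frac{w-w^{(p)}}{\varepsilon_p}\Big),\qquad v_p(w)=v\Big(\frac{w-w^{(p)}}{\varepsilon_p}\Big)\in C_c^\infty(B_p;\mathbb C^2).$$
On $B_p$ the derivatives of $C_{ij}$ of order $m$ are $O\big(2^{-p^2}2^{(p+2)(18+m)}\big)$, which is $o(2^{-pN})$ for every $N$. Since $|w|$ is comparable to $2^{-p}$ on $B_p$, each derivative of $C_{ij}$ is $o(|w|^N)$ for every $N$ as $w\to0$. Away from $0$ the sum is locally finite. Hence $C_{ij}\in C^\infty(\mathbb C)$, vanishing to infinite order at $0$.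

Put
$$P^{(n)}=\partial_{\bar w}^{18}+n\sum_{i+j\le17}C_{ij}(w)\,\partial_w^j\partial_{\bar w}^i .$$
On $B_p$, in the variable $y=(w-w^{(p)})/\varepsilon_p$, each $w$-derivative is $\varepsilon_p^{-1}$ times a $y$-derivative, so
$$P^{(n_p)}=\varepsilon_p^{-18}\partial_{\bar y}^{18}+n_p\sum n_p^{-1}\varepsilon_p^{-(18-i-j)}\varepsilon_p^{-(i+j)}\beta_{ij}(y)\,\partial_y^j\partial_{\bar y}^i=\varepsilon_p^{-18}S .$$
Since $v_p$ is supported in $B_p$,
$${}^tP^{(n_p)}v_p=0\qquad(p\ge1). \tag{4}$$
The coefficients are indeed not analytic at $0$. By Lemma 2 not all $\beta_{ij}$ vanish, since otherwise ${}^tS=\partial_{\bar w}^{18}$ and $v=0$. So some $C_{ij}$ is not zero near $0$, although it vanishes to infinite order there.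

## 7. Ellipticity and the Hilbert property of $\mathcal K$

Two algebraic facts about Koszul complexes are needed. Let $\iota_i$ be the contraction with index $i$: it removes $e_i$ from $e_I$ with the sign that gives $\iota_i(e_i\wedge x)=x$ if $x$ does not contain $e_i$. It satisfies $\iota_i(e_k\wedge x)+e_k\wedge\iota_ix=\delta_{ik}x$. The transpose of $e_i\wedge$ is $\iota_i$. So the transpose of the Koszul differential of matrices $\tau_i$ is $\partial(u\,e_I)=\sum_i{}^t\tau_iu\;\iota_ie_I$. For commuting endomorphisms $\tau_1,\dots,\tau_N$ of a module $\mathcal M$, the complex with this kind of differential, $\partial(u\,e_I)=\sum_i\tau_iu\,\iota_ie_I$, is called the homological Koszul complex $K_\bullet(\tau_1,\dots,\tau_N)$.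

**Lemma 3.** Let $\tau_1,\dots,\tau_N$ be commuting endomorphisms of a module $\mathcal M$.

(a) If some $\tau_i$ is invertible, the Koszul complex of Definition 3 is exact in every degree.

(b) If each $\tau_i$ is injective on $\mathcal M/\sum_{i'<i}\tau_{i'}\mathcal M$, then $K_\bullet(\tau_1,\dots,\tau_N)$ has no homology in degrees $q\ge1$.

*Proof.* (a) From the rule for $\iota_i$ we get $\iota_id+d\iota_i=\tau_i$. The inverse $\tau_i^{-1}$ commutes with $d$, so $dx=0$ implies $x=\tau_i^{-1}d\iota_ix=d(\tau_i^{-1}\iota_ix)$.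

(b) Let $K^{(i)}_\bullet=K_\bullet(\tau_1,\dots,\tau_i)$, with $K^{(0)}_\bullet=\mathcal M$ in degree $0$. We show by induction on $i$ that $K^{(i)}_\bullet$ has no homology in degrees $q\ge1$; for $i=0$ this is clear. Every element of $K^{(i)}_q$ is uniquely $x+e_i\wedge y$ with $x\in K^{(i-1)}_q$, $y\in K^{(i-1)}_{q-1}$, and
$$\partial(x+e_i\wedge y)=\partial x+\tau_iy-e_i\wedge\partial y .$$
Let this be $0$, with $q\ge1$. Then $\partial y=0$ and $\tau_iy=-\partial x$. We claim $y=\partial y'$ for some $y'\in K^{(i-1)}_q$. If $q\ge2$, then $y$ is a cycle of degree $q-1\ge1$ in $K^{(i-1)}_\bullet$, and the induction hypothesis applies. If $q=1$, then $y\in\mathcal M$ and $\tau_iy=-\partial x\in\sum_{i'<i}\tau_{i'}\mathcal M$. By hypothesis $y\in\sum_{i'<i}\tau_{i'}\mathcal M$, which means $y=\partial y'$. Now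
$$x+e_i\wedge y+\partial(e_i\wedge y')=x+e_i\wedge y+\tau_iy'-e_i\wedge y=x+\tau_iy'$$
is a cycle of degree $q\ge1$ in $K^{(i-1)}_\bullet$, hence a boundary. So $x+e_i\wedge y$ is a boundary. $\square$

**Proof of part 1 of Theorem A.**

**Step 1 (the symbols).** We write down the symbol at an arbitrary point $(z,w,s)$. Let $\sigma_q,\lambda_0,\mu,\lambda_m,\lambda_m'$ be the symbols of $\partial_{s_q},\partial_{\bar z},\partial_z,\partial_{\bar w_m},\partial_{w_m}$. These linear forms in $\xi$ form a system of linear coordinates on $\mathbb C^n$. The terms of order exactly $18$ in $P_m$ are $\partial_{\bar w_m}^{18}$ and those with $i+j=17$, so the symbol of $P_m$ is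
$$\Sigma_m=\lambda_m^{18}I+z\mu M_m,\qquad M_m=\sum_{i+j=17}C_{ij}(w_m)^{[m]}\lambda_m'^{\,j}\lambda_m^i. \tag{5}$$
The symbol of $\mathcal K$ is the Koszul complex of the commuting matrices $\sigma_q,\lambda_0,\Sigma_1,\dots,\Sigma_d$.

**Step 2 (ellipticity).** We show that for real $\xi\ne0$ one of these matrices is invertible, and then apply Lemma 3(a). If some $\sigma_q\ne0$ or $\lambda_0\ne0$, this is clear. Otherwise the $s$-part of $\xi$ vanishes, and since $\xi$ is real, $\lambda_0=0$ forces the $z$-part to vanish as well. Then $\mu=0$, so the perturbation disappears and $\Sigma_m=\lambda_m^{18}I$. Since $\xi\ne0$ is real, some $w_m$-part is nonzero, so some $\lambda_m\ne0$ and $\Sigma_m$ is invertible. This is why the perturbation carries the factor $\partial_z$.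

**Step 3 (Hilbert property).** We must show that the homological Koszul complex of $\sigma_q,\lambda_0,{}^t\Sigma_1,\dots,{}^t\Sigma_d$ on $\mathcal P^{2^d}$ is exact in degrees $\ge1$, and we check the hypothesis of Lemma 3(b). The independent linear forms $\sigma_1,\dots,\sigma_e,\lambda_0$ satisfy it. Dividing by them leaves the free module $\mathcal M_0$ of rank $2^d$ over $\mathbb C[\mu,\lambda_1,\lambda_1',\dots,\lambda_d,\lambda_d']=R_m[\lambda_m]$, where $R_m$ is the polynomial ring in the variables other than $\lambda_m$. The matrices ${}^t\Sigma_1,\dots,{}^t\Sigma_{m-1}$ have entries in $R_m$. Hence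
$$\mathcal M_0\Big/\sum_{i<m}{}^t\Sigma_i\mathcal M_0=N[\lambda_m],\qquad N=R_m^{2^d}\Big/\sum_{i<m}{}^t\Sigma_iR_m^{2^d}.$$
The coefficients of ${}^t\Sigma_m$ as a polynomial in $\lambda_m$ act on the $m$-th tensor factor only. They commute with ${}^t\Sigma_i$ for $i<m$, and so induce endomorphisms of $N$. Since $M_m$ has degree at most $17$ in $\lambda_m$, the matrix ${}^t\Sigma_m$ has degree $18$ in $\lambda_m$ with leading coefficient the identity. If $x\in N[\lambda_m]$ is nonzero of degree $k$ with leading coefficient $x_k$, then ${}^t\Sigma_mx$ has coefficient $x_k\ne0$ at $\lambda_m^{k+18}$. So ${}^t\Sigma_m$ is injective on $N[\lambda_m]$.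

**Step 4 (the point $x^0=0$).** We compare $\mathcal K$ with its symbolic complex. At $0$ the symbols are $\sigma_q,\lambda_0,\lambda_m^{18}I$, so the symbolic complex is the Koszul complex of $\partial_{s_q},\partial_{\bar z},\partial_{\bar w_m}^{18}$. Since the $C_{ij}$ vanish to infinite order at $0$, the coefficients of $\mathcal K$ agree to infinite order at $0$ with these. $\square$

## 8. Non-exact germs in degree $d$

**Proof of part 2 of Theorem A, given Proposition B.**

**Step 1 (closed germs).** We build many closed sections of degree $d$. For a bounded sequence $c=(c_p)\in\ell^\infty$ let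
$$g_c(z,w)=\sum_{p\ge1}c_p\gamma_p\,z^{n_p}\;\overline{v_p(w_1)}\otimes\cdots\otimes\overline{v_p(w_d)},\qquad\gamma_p=e^{-n_p^2}\big(1+\|v_p\|_{C^p}\big)^{-d}.$$
On $|z|\le r$, a derivative of order $m\le p$ of the $p$-th term is bounded by a constant depending on $m,d$ times $\|c\|_\infty\,n_p^m\max(1,r)^{n_p}e^{-n_p^2}$. Indeed derivatives of $z^{n_p}$ contribute at most $n_p^m\max(1,r)^{n_p}$, and the $d$ factors in $w$ are absorbed by $(1+\|v_p\|_{C^p})^{-d}$. These bounds are summable, so the series converges in $C^\infty$. Clearly $\partial_{\bar z}g_c=0$ and $\partial_{s_q}g_c=0$. Put $F_c=g_c\,e_1\wedge\cdots\wedge e_d$, where $e_m$ corresponds to $P_m$. Then $AF_c=0$: the operators $P_m$ contribute nothing because $e_m\wedge e_1\wedge\cdots\wedge e_d=0$, and the others annihilate $g_c$.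

Suppose from now on that $F_c=AG$ near $0$. We show that $c_p=0$ for all large $p$.

**Step 2 (elimination of $s$).** We reduce to $e=0$. For an index set $J$ without $\partial_s$-indices, the $e_J$-component of $AG$ is $\sum_{i\in J}\pm T_iG_{J\setminus i}$. It involves only components of $G$ without $\partial_s$-indices, and only the operators $\partial_{\bar z},P_m$, which commute with restriction to $s=0$. So we restrict these components to $s=0$ and assume $e=0$.

**Step 3 (elimination of $\bar z$).** We arrange that everything is holomorphic in $z$. Let $(K^\bullet,\delta)$ be the Koszul complex of $P_1,\dots,P_d$ on germs of smooth functions of $(z,w)$, and let $e_0$ correspond to $\partial_{\bar z}$. Write $G=a+e_0\wedge b$ with $a\in K^{d-1}$, $b\in K^{d-2}$. Then $AG=\delta a+e_0\wedge(\partial_{\bar z}a-\delta b)$, and since $F_c$ has no $e_0$-component,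
$$\delta a=F_c,\qquad\partial_{\bar z}a=\delta b .$$
If $d=1$, then $b=0$ and we put $h=0$. If $d\ge2$, let $\rho(z)$ be a cutoff equal to $1$ near $0$ with support in the domain of $b$. By Fact (C) applied to $\rho b$ there is a smooth $h$ near $0$ with $\partial_{\bar z}h=\rho b=b$ near $0$. Let $a'=a-\delta h$. Since $\delta^2=0$ and $\delta$ commutes with $\partial_{\bar z}$, we get $\delta a'=F_c$ and $\partial_{\bar z}a'=\delta b-\delta b=0$. Reading off the $e_1\wedge\cdots\wedge e_d$-component, on some polydisc $|z|<r$, $|w_m|<r$,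
$$g_c=\sum_{m=1}^d\pm P_m\,a_m',\qquad a_m'\text{ smooth, holomorphic in }z. \tag{6}$$

**Step 4 (Taylor coefficients in $z$).** We isolate the mode $z^{n_p}$. Write $a_m'=\sum_na'_{m,n}(w)z^n$. By Cauchy's formula $a'_{m,n}(w)=\frac1{2\pi i}\oint a_m'\,z^{-n-1}dz$, so $a'_{m,n}$ is smooth and taking Taylor coefficients commutes with $w$-derivatives. Since $z\partial_zz^n=nz^n$ and the $n_p$ are distinct, the coefficient of $z^{n_p}$ in (6) is
$$c_p\gamma_p\,\overline{v_p(w_1)}\otimes\cdots\otimes\overline{v_p(w_d)}=\sum_m\pm P_m^{(n_p)}a'_{m,n_p}\qquad\text{on }|w_1|,\dots,|w_d|<r,$$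
where $P_m^{(n)}$ is $P^{(n)}$ acting in the variable $w_m$ and in the $m$-th tensor factor.

**Step 5 (pairing).** We use the compactly supported null solutions. For all large $p$ we have $\overline{B_p}\subset\{|w|<r\}$. Pair the last identity with $v_p(w_1)\otimes\cdots\otimes v_p(w_d)$ and integrate over $w$. In the $m$-th term on the right, move $P_m^{(n_p)}$ to the test function. It becomes ${}^tP^{(n_p)}$ acting on the factor $v_p(w_m)$, which is $0$ by (4). So the right side gives $0$. The left side gives $c_p\gamma_p\big(\int|v_p|^2\big)^d$, and $v_p\ne0$. Hence $c_p=0$ for all large $p$.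

**Step 6 (counting).** We conclude that the cohomology is infinite dimensional. By Step 5 the kernel of the linear map $c\mapsto[F_c]$ from $\ell^\infty$ to (closed germs)/(exact germs) in degree $d$ is contained in the space $c_{00}$ of finite sequences. So the image maps onto $\ell^\infty/c_{00}$, which is infinite dimensional: the indicator sequences of infinitely many disjoint infinite sets of indices are independent modulo $c_{00}$. For instance $c\equiv1$ gives a closed germ that is not exact. $\square$

**Remark (distribution solutions, $d=1$, $e=0$).** If $c_p\ne0$ for infinitely many $p$, there is not even a distribution solution. Suppose $u$ is a distribution on $|z|<r$, $|w|<r$ with $\partial_{\bar z}u=0$ and $Pu=g_c$. For $\phi\in C_c^\infty(\{|w|<r\};\mathbb C^2)$ the distribution $h_\phi(z)=\langle u(z,\cdot),\phi\rangle$ satisfies $\partial_{\bar z}h_\phi=0$, so it is a holomorphic function. Let $L_n(\phi)$ be its $n$-th Taylor coefficient, which is linear in $\phi$. With $Q=\sum C_{ij}\partial_w^j\partial_{\bar w}^i$,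 pairing $Pu=g_c$ with $\phi$ gives $h_{{}^t(\partial_{\bar w}^{18})\phi}+z\partial_zh_{{}^tQ\phi}=\langle g_c(z,\cdot),\phi\rangle$. The coefficient of $z^n$ is $L_n({}^tP^{(n)}\phi)=\int g_{c,n}\cdot\phi$, where $g_{c,n}$ is the coefficient of $z^n$ in $g_c$. With $n=n_p$ and $\phi=v_p$, (4) forces $c_p\gamma_p\int|v_p|^2=0$, so $c_p=0$ for all large $p$.

It remains to prove Proposition B.

## 9. Growth rates of modes on annuli

For $w\ne0$ write $w=\frac12e^{-t+i\theta}$, so that $t>0$ means $|w|<\frac12$, and $t\to0^+$ means approaching the circle $|w|=\frac12$ from inside. Then $\partial_t=-(w\partial_w+\bar w\partial_{\bar w})$ and $\partial_\theta=i(w\partial_w-\bar w\partial_{\bar w})$. Put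
$$D:=-\partial_t+i\partial_\theta=2\bar w\,\partial_{\bar w},\qquad T:=i\partial_\theta .$$
From here on $D$ denotes this operator. For an integer $\Xi$,
$$D\big(f(t)e^{\Xi t-i\Xi\theta}\big)=-f'(t)\,e^{\Xi t-i\Xi\theta},\qquad T\,e^{-i\Xi\theta}=\Xi\,e^{-i\Xi\theta}. \tag{7}$$

*Gluing pure modes, and where it breaks.* The functions $e^{\Xi t-i\Xi\theta}=(2w)^{-\Xi}$ are holomorphic off $0$. We want a function $V$ supported in $|w|\le\frac12$, annihilated by $\partial_{\bar w}^{k}$ plus lower-order terms. So $V$ must tend to $0$ to infinite order as $t\to0^+$, and its logarithmic derivative in $t$ must be unbounded there. A natural plan is to use modes $u_l=A_l(2w)^{-\Xi_l}$ with $\Xi_l\to\infty$. On successive annuli approaching the circle, we pass from $u_l$ to $u_{l+1}$ by cutoffs and absorb the cutoff error in a zero-order term $B$, chosen with $BV=-(\text{error})$. This $B$ is small only if $u_l$ is cut off where it is much smaller than $u_{l+1}$. Let $U_l=|u_l|$ and let $\tau_l$ be the point with $U_l(\tau_l)=U_{l+1}(\tau_l)$.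 Then
$$\big(\log(U_l/U_{l+1})\big)'=\Xi_l-\Xi_{l+1}<0,$$
so for $t<\tau_l$, that is, on the outer side where $u_l$ must be removed, $U_l$ is larger than $U_{l+1}$. The domination goes the wrong way, and $B$ is large.

*Repairing the rates.* We add lower-order terms in $T$, so that the mode of frequency $\Xi$ acquires a factor $f$ with $f^{(k)}=(\Xi^{k-2}-t^4\Xi^{k-1})f$. A positive growing solution has logarithmic derivative about $(\Xi^{k-2}-t^4\Xi^{k-1})^{1/k}$, and this rate switches off at $t=\Xi^{-1/4}$. With $\Xi_l=l^4$ it switches off at $t=1/l$. Near $t=\frac1{l+1}$ the rate of mode $l+1$ is therefore nearly $0$, while for mode $l$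
$$\Xi_l^{k-2}-t^4\Xi_l^{k-1}=l^{4(k-2)}\Big(1-\big(\tfrac l{l+1}\big)^4\Big)\approx4\,l^{4k-9},\qquad\text{rate}\approx l^{4-9/k}.$$
The frequency gap is $\Xi_{l+1}-\Xi_l\approx4l^3$. The extra rate of mode $l$ beats this gap when $4-9/k>3$, that is, $k>9$. With $k=18$ the rate is $l^{7/2}$, comfortably larger than $l^3$, and $k$ is even, which makes the transpose of $\partial_{\bar w}^k$ equal to itself. So we use
$$R:=D^{18}-T^{16}+t^4T^{17}\quad\text{on }\mathbb C\setminus\{0\}.$$
By (7),
$$R\big(f(t)e^{\Xi t-i\Xi\theta}\big)=\big(f^{(18)}-(\Xi^{16}-t^4\Xi^{17})f\big)e^{\Xi t-i\Xi\theta}. \tag{8}$$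
Here $t=-\log(2|w|)$ is smooth on $\mathbb C\setminus\{0\}$, and $D^{18}=(2\bar w)^{18}\partial_{\bar w}^{18}+$ lower-order terms. So $(2\bar w)^{-18}R-\partial_{\bar w}^{18}$ is a differential operator of order $\le17$ with smooth coefficients on $\mathbb C\setminus\{0\}$.

*Why values in $\mathbb C^2$.* To define $B$ by $BV=-(\text{error})$ we want $V\ne0$ throughout the open disc $|w|<\frac12$. With scalar values $u_l+u_{l+1}$ has zeros on the circle $t=\tau_l$, where the moduli are equal and the phases differ by $e^{-i(\Xi_{l+1}-\Xi_l)\theta}$. Moreover a function equal to $e^{-i\Xi\theta}$ on a circle, $\Xi\ne0$, has no nonvanishing continuous extension to the disc, by winding number. If consecutive modes are placed in different components of $\mathbb C^2$, both difficulties disappear.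

## 10. The growing solution of $f^{(k)}=af$

This lemma makes the rates in the last section precise: (ii) will give the lower bound for mode $l$, (iii) the upper bound for mode $l+1$.

**Lemma 4.** Let $k\ge2$, let $a\in C^\infty(\mathbb R)$ with $a>0$, $a'\le0$ on $[s,T)$, and put $\alpha=a(s)^{1/k}$. Let $f^{(k)}=af$ with $f^{(i)}(s)=\alpha^i$ for $0\le i\le k-1$. Then on $[s,T)$:

(i) $f\ge1$ and $f^{(i)}>0$ for $0\le i\le k$;

(ii) $f^{(i)}\le\alpha^if$ for $0\le i\le k$, and $f'/f\ge\alpha\,a(t)/a(s)$;

(iii) if $s\le s^*<t<T$ and $b=a(s^*)^{1/k}$, then $f'(t)/f(t)\le k\big(b+\frac1{t-s^*}\big)$.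

*Proof.* (i) As long as $f>0$ we have $f^{(k)}=af>0$, hence $f^{(k-1)}\ge\alpha^{k-1}$, and successively $f^{(i)}\ge\alpha^i$ for all $i\le k-1$. In particular $f\ge1$, so positivity persists on all of $[s,T)$.

(ii) Put $r_i=f^{(i+1)}/f^{(i)}>0$ for $0\le i\le k-1$; thus $r_{k-1}=af/f^{(k-1)}$. Then $r_i(s)=\alpha$ for every $i$, where for $i=k-1$ we use $a(s)/\alpha^{k-1}=\alpha$. Moreover
$$(\log r_i)'=r_{i+1}-r_i\quad(i\le k-2),\qquad(\log r_{k-1})'=\frac{a'}a+r_0-r_{k-1}. \tag{9}$$

*Lower bound.* Let $\mu(t)=\lambda\alpha\frac{a(t)}{a(s)}e^{-\delta(t-s)}$ with $0<\lambda<1$, $\delta>0$, so $\mu(s)<r_i(s)$. Suppose some $r_i$ meets $\mu$, for the first time at $t_1$. Then $r_i(t_1)=\mu(t_1)\le r_j(t_1)$ for all $j$, and $(\log r_i)'(t_1)\le(\log\mu)'(t_1)=\frac{a'}a(t_1)-\delta$. But in (9) the difference of the $r$'s is $\ge0$ at $t_1$, so $(\log r_i)'(t_1)\ge\min(0,\frac{a'}a(t_1))=\frac{a'}a(t_1)$, a contradiction. So $r_0>\mu$ on $[s,T)$. Letting $\lambda\to1$, $\delta\to0$ gives $f'/f=r_0\ge\alpha a(t)/a(s)$.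

*Upper bound.* Let $\mu(t)=(1+\delta)\alpha e^{\delta(t-s)}$ with $\delta>0$. At a first meeting time $t_1$ of some $r_i$ with $\mu$ we have $r_i(t_1)=\mu(t_1)\ge r_j(t_1)$ for all $j$ and $(\log r_i)'(t_1)\ge\delta$. But (9) and $a'\le0$ give $(\log r_i)'(t_1)\le0$, a contradiction. Letting $\delta\to0$, $r_i\le\alpha$ for $0\le i\le k-1$. Multiplying, $f^{(i)}\le\alpha^if$ for $0\le i\le k$.

(iii) Let $0<h\le t-s^*$. In Taylor's formula at $t-h$ all terms, including the remainder, are nonnegative, so $\sum_{i=0}^{k-1}f^{(i)}(t-h)h^i/i!\le f(t)$. Taylor's formula for $f'$ reads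
$$f'(t)=\sum_{j=1}^{k-1}\frac jh\,\frac{f^{(j)}(t-h)h^j}{j!}+\int_{t-h}^t\frac{(t-\sigma)^{k-2}}{(k-2)!}\,a(\sigma)f(\sigma)\,d\sigma\le\Big(\frac{k-1}h+b^kh^{k-1}\Big)f(t),$$
since $a\le b^k$ on $[s^*,t]$ and $f$ is increasing. Take $h=\min(t-s^*,1/b)$. Then $b^kh^{k-1}\le1/h$, so $f'/f\le k/h\le k\big(b+\frac1{t-s^*}\big)$. $\square$

## 11. Frequencies, annuli, and the reversal of domination

We now fix the parameters and prove that near $t=\frac1{l+1}$ the total rate of mode $l$ exceeds that of mode $l+1$.

**Step 1 (parameters).** We choose frequencies and transition points. For integers $l\ge l_0$, with $l_0$ large, let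
$$\Xi_l=l^4,\quad t_l=\tfrac1l,\quad\kappa_l=l^{-5/2},\quad\tau_l=t_{l+1}-3\kappa_l,\quad s_l=\tau_l-2\kappa_l,$$
$$a_l(t)=\Xi_l^{16}-t^4\Xi_l^{17}=l^{68}(l^{-4}-t^4).$$
For large $l$ we have $s_l>0$, and $a_l>0$, $a_l'<0$ on $[s_l,t_l)$. Let $\alpha_l=a_l(s_l)^{1/18}$, and let $f_l$ solve $f_l^{(18)}=a_lf_l$, $f_l^{(i)}(s_l)=\alpha_l^i$ $(i\le17)$. Lemma 4 with $k=18$ applies on $[s_l,t_l)$. Put $y_l=f_l'/f_l>0$ and
$$I_l=[\tau_l-2\kappa_l,\tau_l+2\kappa_l]=[t_{l+1}-5\kappa_l,\;t_{l+1}-\kappa_l].$$
Since $t_l-t_{l+1}=\frac1{l(l+1)}$ and $\kappa_l=o(l^{-2})$, for large $l$ the following hold. The intervals $I_l$ are pairwise disjoint, with $I_{l+1}$ to the left of $I_l$, because $t_{l+2}-\kappa_{l+1}<t_{l+1}-5\kappa_l$. We have $I_l\subset[s_l,t_l)\cap[s_{l+1},t_{l+1})$, because $s_{l+1}<t_{l+2}<t_{l+1}-5\kappa_l$. Finally $\tau_{l-1}-\tau_l=\frac1{l(l+1)}-3(\kappa_{l-1}-\kappa_l)\ge\frac12l^{-2}$, because $\kappa_{l-1}-\kappa_l=O(l^{-7/2})$.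

Below, $c,C>0$ denote constants independent of $l$, possibly changing from line to line, and $l$ is large.

**Step 2 (size of $\alpha_l$).** This is the rate that mode $l$ has available. We have $s_l=\frac1l-l^{-2}(1+o(1))$, so $l^{-4}-s_l^4=4l^{-5}(1+o(1))$ and $a_l(s_l)=4l^{63}(1+o(1))$. Hence
$$c\,l^{7/2}\le\alpha_l\le C\,l^{7/2}.$$

**Step 3 (mode $l$ is fast on $I_l$).** We bound $y_l$ from below. On $I_l$ we have $t\le t_{l+1}$, so
$$\frac{a_l(t)}{a_l(s_l)}\ge\frac{l^{-4}-(l+1)^{-4}}{l^{-4}-s_l^4}\longrightarrow1,$$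
since numerator and denominator are both $4l^{-5}(1+o(1))$. By Lemma 4(ii), $y_l\ge\alpha_l/2$ on $I_l$.

**Step 4 (mode $l+1$ is slow on $I_l$).** We bound $y_{l+1}$ from above by Lemma 4(iii) applied to $f_{l+1}$ with $s^*=t_{l+1}-10\kappa_l$, which exceeds $s_{l+1}$ for large $l$. Here
$$b^{18}=a_{l+1}(s^*)=(l+1)^{68}\big(t_{l+1}^4-s^{*4}\big)\le(l+1)^{68}\cdot4t_{l+1}^3\cdot10\kappa_l=40\,(l+1)^{65}l^{-5/2}\le C\,l^{125/2},$$
so $b\le C\,l^{125/36}=C\,l^{7/2-1/36}$. For $t\in I_l$ also $\frac1{t-s^*}\le\frac1{5\kappa_l}=\frac15l^{5/2}$. Hence $y_{l+1}\le18\big(C\,l^{7/2-1/36}+\frac15l^{5/2}\big)\le\alpha_l/8$ on $I_l$ for large $l$.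

**Step 5 (comparison).** We combine. Since $\Xi_{l+1}-\Xi_l\le Cl^3\le\alpha_l/8$ for large $l$,
$$(\Xi_l+y_l)-(\Xi_{l+1}+y_{l+1})\ge\frac{\alpha_l}4\ \text{ on }I_l,\qquad\alpha_l\kappa_l\ge c\,l. \tag{10}$$
Fix $l_0\ge10$ such that everything so far holds for all $l\ge l_0$.

**Step 6 (the modes).** We normalize the modes so that consecutive ones agree in size at $\tau_l$. Let
$$U_l(t)=A_le^{\Xi_lt}f_l(t),\qquad u_l=U_l(t)\,e^{-i\Xi_l\theta},$$
with $A_{l_0}=1$ and $A_{l+1}>0$ determined by $U_{l+1}(\tau_l)=U_l(\tau_l)$. By (8), $Ru_l=0$. On $[s_l,t_l)$, $(\log U_l)'=\Xi_l+y_l\ge\Xi_l$. In particular $U_l$ is increasing there. Integrating (10) from $\tau_l$ gives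
$$\frac{U_l}{U_{l+1}}\le e^{-cl}\ \text{on }[\tau_l-2\kappa_l,\tau_l-\kappa_l],\qquad\frac{U_{l+1}}{U_l}\le e^{-cl}\ \text{on }[\tau_l+\kappa_l,\tau_l+2\kappa_l], \tag{11}$$
and $U_{l+1}\le U_l$ on $I_l\cap\{t\ge\tau_l\}$. Now $u_l$ is exponentially smaller than $u_{l+1}$ on the outer side of the transition, which is exactly what failed for pure modes.

**Step 7 (derivatives cost powers of $l$).** We show that differentiating $u_l$ costs at most a power of $l$, so that the factors $e^{-cl}$ will win. On $[s_l,t_l)$, for every $m$,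
$$|f_l^{(m)}|\le C_m\,l^{M_m}f_l .$$
For $m\le18$ this is Lemma 4(ii) with $\alpha_l\le Cl^{7/2}$. For $m=18+r$ it follows by induction from $f_l^{(18+r)}=\sum_q\binom rqa_l^{(q)}f_l^{(r-q)}$ and $|a_l^{(q)}|\le C_q\,l^{68}$ on $[0,1]$. Since $u_l=A_le^{\Xi_lt-i\Xi_l\theta}f_l$ with $\Xi_l=l^4$,
$$|\partial_{t,\theta}^\beta u_l|\le C_\beta\,l^{M_\beta}|u_l|\qquad\text{for }t\in[s_l,t_l). \tag{12}$$
We also need quotients. If smooth functions $g,h$ and a positive function $G$ satisfy, on an open set with $h\ne0$, the bounds $|\partial^\beta g|\le C_\beta l^{M_\beta}G$ and $|\partial^\beta h|\le C_\beta l^{M_\beta}|h|$ for all $\beta$, then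
$$|\partial^\beta(g/h)|\le C'_\beta\,l^{M'_\beta}\,G/|h|. \tag{13}$$
This follows by induction on $|\beta|$ from $h\,\partial^\beta(g/h)=\partial^\beta g-\sum_{\gamma<\beta}\binom\beta\gamma\partial^\gamma(g/h)\,\partial^{\beta-\gamma}h$. By continuity these bounds also hold at the endpoints of the closed intervals used below.

## 12. Gluing the modes and solving for the zero-order term

**Proof of Proposition B.**

**Step 1 (cutoffs).** We choose cutoffs so that consecutive modes overlap around $\tau_l$. For $l>l_0$ choose smooth $\chi_l(t)\in[0,1]$ with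
$$\chi_l=1\text{ on }[\tau_l-\kappa_l,\ \tau_{l-1}+\kappa_{l-1}],\qquad\chi_l=0\text{ outside }[\tau_l-2\kappa_l,\ \tau_{l-1}+2\kappa_{l-1}],\qquad|\chi_l^{(m)}|\le C_m\,l^{5m/2}.$$
This is possible by rescaling a fixed cutoff, since the transition intervals have lengths $\kappa_l$ and $\kappa_{l-1}$. For $l_0$ choose $\tau_{l_0}+2\kappa_{l_0}<T_0<T_1<T_2<t_{l_0}$ and let $\chi_{l_0}$ have the same left cutoff, be $1$ up to $T_1$, and be $0$ for $t\ge T_2$. Let $\psi(t)\in[0,1]$ be smooth with $\psi=0$ for $t\le T_0$ and $\psi=1$ for $t\ge T_1$. Since $\tau_l-2\kappa_l=s_l$ and $\tau_{l-1}+2\kappa_{l-1}=t_l-\kappa_{l-1}$, we have $\operatorname{supp}\chi_l\subset[s_l,t_l)$ for all $l\ge l_0$. Since the $I_l$ are disjoint, at each $t$ at most two of the $\chi_l$ are nonzero, and their indices are consecutive.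

**Step 2 (decay).** We show that the modes decay faster than any power of $1/l$ where they are used. For $l>l_0$, since $(\log U_l)'\ge\Xi_l=l^4$ on $[\tau_l,\tau_{l-1}]\subset[s_l,t_l)$ and $\tau_{l-1}-\tau_l\ge\frac12l^{-2}$,
$$U_{l+1}(\tau_l)=U_l(\tau_l)\le e^{-\Xi_l(\tau_{l-1}-\tau_l)}U_l(\tau_{l-1})\le e^{-l^2/2}\,U_l(\tau_{l-1}).$$
Iterating this inequality for the numbers $U_l(\tau_{l-1})$ gives $U_l(\tau_{l-1})\le Ce^{-cl^3}$ for $l>l_0$. Now let $l\ge l_0+2$ and $t\in\operatorname{supp}\chi_l$. If $t\le\tau_{l-1}$, then $U_l(t)\le U_l(\tau_{l-1})$ by monotonicity. If $t\in(\tau_{l-1},\tau_{l-1}+2\kappa_{l-1}]$, then $t\in I_{l-1}$ and $t\ge\tau_{l-1}$, so $U_l(t)\le U_{l-1}(t)$. Moreover $t<\tau_{l-2}$, because $I_{l-1}$ and $I_{l-2}$ are disjoint, so $U_{l-1}(t)\le U_{l-1}(\tau_{l-2})$. In all cases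
$$U_l\le Ce^{-cl^3}\quad\text{on }\operatorname{supp}\chi_l. \tag{14}$$

**Step 3 (the function $V$).** We glue, putting consecutive modes in different components. Let $\epsilon(l)\in\{0,1\}$ be the parity of $l$ and $\mathbf e_0,\mathbf e_1$ the standard basis of $\mathbb C^2$. For $|w|<\frac12$ put
$$V=\sum_{l\ge l_0}\chi_l\,u_l\,\mathbf e_{\epsilon(l)}+\psi\,\mathbf e_{\epsilon(l_0+1)},\qquad V=0\ \text{ for }|w|\ge\tfrac12 .$$
The sum is locally finite in $t>0$, and $V$ is constant for $t\ge T_2$, that is, near $w=0$. As $t\to0^+$ the active indices tend to infinity. By (12), (14) and the bounds on $\chi_l^{(m)}$, every derivative of $V$ is $O(l^Me^{-cl^3})$ there, so it tends to $0$. Hence $V\in C_c^\infty(\Delta;\mathbb C^2)$.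

**Step 4 ($V$ has no zeros in $|w|<\frac12$).** This allows the division below. The plateaus of the $\chi_l$ cover $0<t\le T_1$, because the plateaus of $\chi_{l+1}$ and $\chi_l$ overlap in $[\tau_l-\kappa_l,\tau_l+\kappa_l]$. If $t<T_1$, then $\chi_l(t)=1$ for some $l$. The other possible term of the sum has index $l\pm1$ and lies in the other component. The term with $\psi$ is nonzero only for $t>T_0>\tau_{l_0}+2\kappa_{l_0}$, where only $\chi_{l_0}$ is active. There $l=l_0$, and $\psi$ sits in the component $\epsilon(l_0+1)\ne\epsilon(l_0)$. So the $\mathbf e_{\epsilon(l)}$-component of $V$ is $u_l\ne0$. If $t\ge T_1$, including $w=0$, the $\mathbf e_{\epsilon(l_0+1)}$-component of $V$ is $1$.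

**Step 5 (the operator).** We extend $(2\bar w)^{-18}R$ to an operator on $\mathbb C$ and correct it by a zero-order term so that it annihilates $V$. Let $\varphi\in C_c^\infty(\{0.2<|w|<0.9\})$ equal $1$ on $0.4\le|w|\le0.7$ and put
$$\mathcal Q_0=\partial_{\bar w}^{18}+\varphi\big[(2\bar w)^{-18}R-\partial_{\bar w}^{18}\big],$$
acting componentwise. This is $\partial_{\bar w}^{18}$ plus terms of order $\le17$ with coefficients in $C_c^\infty(\Delta)$. Define
$$B=-\frac{(\mathcal Q_0V)\,V^*}{|V|^2}\ \text{ for }|w|<\tfrac12,\qquad B=0\ \text{ for }|w|\ge\tfrac12,\qquad\mathcal Q=\mathcal Q_0+B,$$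
where $V^*$ is the conjugate transpose. By Step 4, $B$ is smooth in $|w|<\frac12$. There $BV=-\mathcal Q_0V$, so $\mathcal QV=0$. For $|w|\ge\frac12$, $V$ vanishes with all derivatives, so $\mathcal QV=0$ everywhere.

**Step 6 ($B$ is smooth across $|w|=\frac12$).** We show that all derivatives of $B$ tend to $0$ as $t\to0^+$; then $B\in C_c^\infty(\Delta;M_2(\mathbb C))$. Near $|w|=\frac12$ the pair $(t,\theta)$ is a smooth coordinate system, so $t,\theta$-derivatives may be used. Let $0<t<T_0$. Then $\psi=0$, and since $T_0<t_{l_0}\le0.1$ we have $0.4<|w|<0.5$, so $\varphi=1$ near the point and $\mathcal Q_0=(2\bar w)^{-18}R$. Since $Ru_l=0$, $D\chi_l=-\chi_l'$, and $T$ and $t^4$ commute with $\chi_l(t)$,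
$$R(\chi_lu_l)=\sum_{m=1}^{18}\binom{18}m(-1)^m\chi_l^{(m)}D^{18-m}u_l=:E_l,\qquad RV=\sum_lE_l\,\mathbf e_{\epsilon(l)} .$$
So $B$ can be nonzero only where some $\chi_l$ is non-constant, that is, in the regions $[\tau_l-2\kappa_l,\tau_l-\kappa_l]$ and $[\tau_l+\kappa_l,\tau_l+2\kappa_l]$.

*Outer region.* On $[\tau_l-2\kappa_l,\tau_l-\kappa_l]$ we have $\chi_{l+1}=1$, and only $\chi_l,\chi_{l+1}$ are active; here $u_l$ is being cut off. So $RV=E_l\,\mathbf e_{\epsilon(l)}$. Put
$$\eta=\frac{E_l}{u_{l+1}},\qquad W=\frac V{u_{l+1}}=\mathbf e_{\epsilon(l+1)}+\chi_l\frac{u_l}{u_{l+1}}\,\mathbf e_{\epsilon(l)} .$$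
Then $|W|\ge1$. Since $V^*=\overline{u_{l+1}}\,W^*$ and $|V|^2=|u_{l+1}|^2|W|^2$, we have $V^*/|V|^2=u_{l+1}^{-1}W^*/|W|^2$, and
$$B=-(2\bar w)^{-18}\,\eta\;\mathbf e_{\epsilon(l)}\,\frac{W^*}{|W|^2}.$$
By (12) and the bounds on $\chi_l^{(m)}$, $|\partial^\beta E_l|\le Cl^M|u_l|$ and $|\partial^\beta(\chi_lu_l)|\le Cl^M|u_l|$, with $C,M$ depending on $\beta$. Apply (13) with $h=u_{l+1}$ and $G=|u_l|$. This is legitimate because $I_l\subset[s_l,t_l)\cap[s_{l+1},t_{l+1})$, so (12) holds for both modes. Together with (11) this shows that all derivatives of $\eta$ and of $\chi_lu_l/u_{l+1}$ are $O(l^Me^{-cl})$. So all derivatives of $W$ are bounded uniformly in $l$. Since $|W|\ge1$, the same is true of $W^*/|W|^2$. Hence each derivative of $B$ is $O(l^Me^{-cl})$ in this region.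

*Inner region.* On $[\tau_l+\kappa_l,\tau_l+2\kappa_l]$ we have $\chi_l=1$ and $\chi_{l+1}$ is being cut off, so $RV=E_{l+1}\mathbf e_{\epsilon(l+1)}$. Divide by $u_l$ instead: with $\eta=E_{l+1}/u_l$ and $W=V/u_l=\mathbf e_{\epsilon(l)}+\chi_{l+1}\frac{u_{l+1}}{u_l}\mathbf e_{\epsilon(l+1)}$ the same argument, with the second part of (11), gives the same bound.

Since $l\to\infty$ as $t\to0^+$, all derivatives of $B$ tend to $0$ as $t\to0^+$.

**Step 7 (transposing).** We pass from $\mathcal Q$ to $S$. By Steps 5 and 6, $\mathcal Q$ is $\partial_{\bar w}^{18}$ plus terms of order $\le17$ with coefficients in $C_c^\infty(\Delta;M_2(\mathbb C))$, and $\mathcal QV=0$ with $V\ne0$. Put $S={}^t\mathcal Q$ and $v=V$. Since $18$ is even, ${}^t(\partial_{\bar w}^{18})=\partial_{\bar w}^{18}$. The transposes of the other terms again have order $\le17$ and coefficients in $C_c^\infty(\Delta;M_2(\mathbb C))$. Every such operator can be written $\sum_{i+j\le17}\beta_{ij}(w)\,\partial_w^j\partial_{\bar w}^i$, so $S$ has the required form, and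 ${}^tS\,v=\mathcal QV=0$ with $0\ne v\in C_c^\infty(\Delta;\mathbb C^2)$. This proves Proposition B, and with Sections 7 and 8 the proof of Theorem A is complete. $\blacksquare$
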